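\title{Parallel repetition of free games does not need the factor $1/\epsilon$}

\begin{abstract}
Let $G$ be a two-prover one-round game with independent inputs, answer length $\ell$ and value at most $1-\epsilon$. It is known that for free games $n=O(t\ell/\epsilon)$ parallel repetitions reduce the value to $(1-\epsilon)^t$. We show that the dependence on $\epsilon$ in this bound is not tight: $n=O(t\ell/\sqrt\epsilon)$ repetitions always suffice, and in fact $n=O\big(t\ell\,(2+\log\log\frac1\epsilon)^6\big)$ suffice, with absolute constants. In the other direction, for every $\epsilon\le\frac18$ there are free games that require $\Omega\big(t\ell/\log(\ell/\epsilon)\big)$ repetitions.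
\end{abstract}

\section{Introduction}

\subsection{Games and parallel repetition}

A \emph{two-prover one-round game} $G$ consists of finite input sets $X,Y$, a probability distribution on $X\times Y$, an answer length $\ell\ge1$ and a predicate $V:X\times Y\times\{0,1\}^\ell\times\{0,1\}^\ell\to\{0,1\}$. A referee draws $(x,y)$ from the distribution and sends $x$ to Alice and $y$ to Bob. The players do not communicate; Alice answers $a=f(x)\in\{0,1\}^\ell$ and Bob answers $b=g(y)\in\{0,1\}^\ell$. They \emph{win} if $V(x,y,a,b)=1$ and \emph{lose} otherwise. The value $\mathrm{val}(G)$ is the maximum winning probability over all strategies $f,g$. We call $G$ a \emph{product game} if $x$ and $y$ are independent. It is a \emph{free game} with input length $m$ if $X=Y=\{0,1\}^m$ and $(x,y)$ is uniform on $X\times Y$; every free game is a product game.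

In the $n$-fold parallel repetition $G^n$ the referee draws $n$ independent input pairs $(x_1,y_1),\dots,(x_n,y_n)$. Alice receives $\mathbf x=(x_1,\dots,x_n)$ and answers $f_1(\mathbf x),\dots,f_n(\mathbf x)$, Bob receives $\mathbf y=(y_1,\dots,y_n)$ and answers $g_1(\mathbf y),\dots,g_n(\mathbf y)$, and they win if they win in all $n$ coordinates. Each answer may depend on the player's whole tuple. For all $n,n'\ge1$,
\begin{equation}\label{eq:basic}
\mathrm{val}(G^{n})\,\mathrm{val}(G^{n'})\ \le\ \mathrm{val}(G^{n+n'})\ \le\ \mathrm{val}(G^{n}).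
\end{equation}
For the first inequality, play the two blocks separately. For the second, the probability of winning the first $n$ coordinates is an average, over the inputs of the other $n'$ coordinates, of winning probabilities of strategies for $G^n$. In particular $\mathrm{val}(G)^n\le\mathrm{val}(G^n)\le\mathrm{val}(G)$. The lower bound is attained when $V$ ignores the answers. The upper bound can be attained for $n=2$.

\begin{example}\label{ex:half}
Let $x,y$ be independent uniform bits. Each player answers a pair in $\{\mathrm A,\mathrm B\}\times\{0,1\}$, so $\ell=2$, and the players win if their answers are equal and the common answer is $(\mathrm A,x)$ or $(\mathrm B,y)$. Always answering $(\mathrm A,0)$ wins with probability $\frac12$. No strategy wins on three inputs $(x,y),(x,\bar y),(\bar x,y)$ with $\bar x\ne x$, $\bar y\ne y$: the first two force $f(x)=(\mathrm A,x)$, hence $g(y)=(\mathrm A,x)$, and this answer loses on $(\bar x,y)$. So $\mathrm{val}(G)=\frac12$. In $G^2$ let Alice answer $(\mathrm A,x_1),(\mathrm B,x_1)$ and let Bob answer $(\mathrm A,y_2),(\mathrm B,y_2)$.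 Both coordinates are won exactly when $x_1=y_2$, so $\mathrm{val}(G^2)=\frac12$.
\end{example}

In the example Bob's answer in coordinate $1$ carries the bit $y_2$, and once coordinate $1$ is won Alice knows $y_2$. Answers thus move information between coordinates, at most $\ell$ bits per player and coordinate, and this is why the answer length enters the bounds below.

\subsection{The question and the results}

How many repetitions reduce the value from $1-\epsilon$ to $(1-\epsilon)^t$? For a game of value exactly $1-\epsilon$, at least $t$ are needed by \eqref{eq:basic}. The following results, for $0<\epsilon\le\frac12$ and games with $\frac12\le\mathrm{val}(G)\le1-\epsilon$, are quoted as background and are not used in our proofs.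
\begin{enumerate}
\item[(i)] Raz, with Holenstein's improvement: for every such game, $\mathrm{val}(G^n)\le(1-\epsilon)^{\Omega(\epsilon^2n/\ell)}$.
\item[(ii)] Barak, Rao, Raz, Rosen and Shaltiel: for free games, $\mathrm{val}(G^n)\le(1-\epsilon)^{\Omega(\epsilon n/\ell)}$. Consequently $n=O(t\ell/\epsilon)$ repetitions reduce the value of any free game from $1-\epsilon$ to $(1-\epsilon)^t$, with an implied constant independent of $\epsilon,t,\ell,m$.
\item[(iii)] Feige and Verbitsky: for every $n$ there is a free game $G$ with $\mathrm{val}(G)\le\frac34$ and $\mathrm{val}(G^n)\ge\frac18$. This shows that the dependence of $n$ on $\ell$ in (ii) is tight up to logarithmic factors.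
\item[(iv)] Raz: for general games, an example shows that one cannot expect a dependence of $n$ on $\epsilon$ better than the $1/\epsilon$ in $n=O(t\ell/\epsilon)$.
\end{enumerate}
The question, which comes from \cite{derand}, is whether the dependence on $\epsilon$ in (ii) is tight for free games. In precise form:
\begin{quote}
Is there an absolute constant $c>0$ such that for arbitrarily small $\epsilon>0$ and arbitrarily large $t$ there is a free game $G$, of some answer length $\ell\ge1$, with $\frac12\le\mathrm{val}(G)\le1-\epsilon$ and $\mathrm{val}(G^n)>(1-\epsilon)^t$ for every $n\le c\,t\ell/\epsilon$?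
\end{quote}
The alternative is that for free games the factor $1/\epsilon$ can be improved as $\epsilon\to0$, uniformly in $t,\ell,m$. Since the factor $\ell$ is nearly tight for free games and the factor $1/\epsilon$ cannot be improved for general games, one may guess that the answer is yes. It is no.

\begin{theorem}\label{thm:sqrt}
Let $0<\epsilon\le\frac12$ and $t\ge1$, and let $G$ be a product game with answer length $\ell$ and $\mathrm{val}(G)\le1-\epsilon$. If $n\ge12000\,t\ell/\sqrt\epsilon$, then $\mathrm{val}(G^n)\le(1-\epsilon)^t$.
\end{theorem}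

\begin{corollary}\label{cor:no}
The answer to the question is no. For free games the factor $1/\epsilon$ in $n=O(t\ell/\epsilon)$ improves to $12000/\sqrt\epsilon$, uniformly in $t,\ell,m$.
\end{corollary}

\begin{proof}
Suppose that a constant $c$ as in the question exists. Take an instance with $t\ge1$ and with $\epsilon\le\frac12$ so small that $\frac c\epsilon-1\ge\frac{12000}{\sqrt\epsilon}$. Since $t\ell\ge1$, the integer $n=\lfloor ct\ell/\epsilon\rfloor$ satisfies $n\ge t\ell\,(\frac c\epsilon-1)\ge12000\,t\ell/\sqrt\epsilon$. Then $\mathrm{val}(G^n)>(1-\epsilon)^t$ contradicts Theorem~\ref{thm:sqrt}.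
\end{proof}

The exponent $\frac12$ is not the truth either: no positive power of $1/\epsilon$ is needed.

\begin{theorem}\label{thm:loglog}
Let $0<\epsilon\le\frac12$, $t\ge1$ and $L=2+\lceil\log_2\log_2(1/\epsilon)\rceil$, and let $G$ be a product game with answer length $\ell$ and $\mathrm{val}(G)\le1-\epsilon$. If $n\ge2\cdot10^5L^6\,t\ell$, then $\mathrm{val}(G^n)\le(1-\epsilon)^t$. Hence $\mathrm{val}(G^n)\le(1-\epsilon)^{n/(2\cdot10^5L^6\ell)}$ for all $n\ge1$.
\end{theorem}

The last sentence follows from the first by taking $t=n/(2\cdot10^5L^6\ell)$ if this number is at least $1$, and from $\mathrm{val}(G^n)\le\mathrm{val}(G)\le1-\epsilon$ otherwise.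

\begin{theorem}\label{thm:lower}
For every $\epsilon\in(0,\frac18]$ there are free games $G$ with arbitrarily large answer length $\ell$ and $\frac12\le\mathrm{val}(G)\le1-\epsilon$ such that for every integer $t\ge6$,
\[
\mathrm{val}(G^n)>(1-\epsilon)^t\qquad\text{for all }n\le\frac{t\ell}{132\log_2(\ell/\epsilon)}.
\]
\end{theorem}

Thus the product $t\ell$ is the right number of repetitions up to the factors $\log(\ell/\epsilon)$ and $(2+\log\log\frac1\epsilon)^6$. We do not determine these remaining factors.

\subsection{Where the factor $1/\epsilon$ comes from}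

Suppose that some strategy wins $G^n$ with probability more than $(1-\epsilon)^t$. Condition on winning a set $S$ of coordinates and look for a further coordinate $i$ that is lost with conditional probability $\Omega(\epsilon)$. After $O(t)$ such steps the winning probability has dropped below $(1-\epsilon)^t$, a contradiction, so only sets $S$ of size $O(t)$ matter. To find $i$, let the players of $G$ place their inputs in coordinate $i$ and imitate the conditioned strategy; the imitation must lose with probability at least $\epsilon$.

Conditioning distorts the law of the inputs in coordinate $i$, and the distortion, measured in relative entropy, has two sources. Conditioning on the event of winning costs $O(\epsilon t)$ in total. Fixing the answers in $S$, which makes the two players conditionally independent again, costs $O(t\ell)$. Spread over $n$ coordinates, these costs are $\epsilon t/n$ and $t\ell/n$, and a relative entropy $\tau$ makes a fraction $O(\tau)$ of the inputs unusable for the imitation. The first cost is small compared with $\epsilon$ as soon as $n\gg t$. If unusable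 inputs are counted as lost, the second cost must be small compared with $\epsilon$ too, which requires $n\gg t\ell/\epsilon$.

The improvement rests on one observation: if only one player has an unusable input, that player can repair it at a cost of the first kind. Only the case of two unusable inputs is counted as lost, and since the inputs are independent its probability is $O((t\ell/n)^2)$. This gives Theorem~\ref{thm:sqrt} (Section~\ref{sec:sqrt}). For Theorem~\ref{thm:loglog} (Section~\ref{sec:loglog}) the squaring is iterated about $\log\log\frac1\epsilon$ times. Theorem~\ref{thm:lower} (Section~\ref{sec:lower}) is a random construction, independent of the rest.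

\section{Relative entropy and change of measure}\label{sec:tools}

All probability spaces are finite, $[n]=\{1,\dots,n\}$, and $\ln$ is the natural logarithm. In a product game, $\mu$ is the law of Alice's input and $\mu'$ is the law of Bob's; objects that belong to Bob carry a prime. Deleting inputs of probability zero does not change $\mathrm{val}(G^n)$, so we assume that $\mu$ and $\mu'$ have full support. A strategy that uses shared or private randomness is a mixture of deterministic strategies; hence, if $\mathrm{val}(G)\le1-\epsilon$, it loses with probability at least $\epsilon$.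

The function $s\mapsto\ln\frac1{1-s}$ is convex, so on $[0,\frac12]$ it lies above its tangent at $0$ and below its chord:
\begin{equation}\label{eq:log}
s\ \le\ \ln\frac1{1-s}\ \le\ (2\ln2)\,s\ <\ 1.4\,s\qquad(0<s\le\tfrac12).
\end{equation}
The first inequality holds for all $s\in[0,1)$.

Let $\nu,\mu$ be probability distributions on a finite set such that $\nu(x)>0$ implies $\mu(x)>0$, and let $\psi=\nu/\mu$ be the density. The \emph{relative entropy} is $D(\nu\|\mu)=\sum_{x:\nu(x)>0}\nu(x)\ln\psi(x)$. Since $E_\mu\psi=1$, we have $D(\nu\|\mu)=E_\mu\chi(\psi)$ with $\chi(s)=s\ln s-s+1$ and $\chi(0)=1$. The function $\chi$ is nonnegative, so $D\ge0$, and it is decreasing on $[0,1]$.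

\begin{lemma}\label{lem:half}
$\mu\{x:\nu(x)<\frac12\mu(x)\}\le7D(\nu\|\mu)$.
\end{lemma}

\begin{proof}
Where $\psi<\frac12$ we have $\chi(\psi)\ge\chi(\frac12)=\frac12(1-\ln2)>0.153>\frac17$.
\end{proof}

The lemma says that $\mu\le2\nu$ outside a set whose measure is linear in $D(\nu\|\mu)$. Domination by a constant factor is all that we need, because we only want the loss of the imitation to be bounded by a constant multiple of the loss under $\nu$.

\begin{lemma}\label{lem:tensor}
Let $\nu$ be the product law $\bigotimes_i\mu_i$ conditioned on an event of probability $w>0$, and let $\nu_i$ be the marginals of $\nu$. Then $\sum_iD(\nu_i\|\mu_i)\le\ln\frac1w$.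
\end{lemma}

\begin{proof}
The density of $\nu$ equals $1/w$ on the event, so $D(\nu\|\bigotimes\mu_i)=\ln\frac1w$. Writing $\nu/\bigotimes\mu_i=(\nu/\bigotimes\nu_i)\cdot\prod_i\nu_i/\mu_i$ and taking $E_\nu\ln$ gives $D(\nu\|\bigotimes\mu_i)=D(\nu\|\bigotimes\nu_i)+\sum_iD(\nu_i\|\mu_i)$, and the first term on the right is nonnegative.
\end{proof}

\begin{lemma}\label{lem:small}
For every set $U$, $\nu(U)\le D(\nu\|\mu)+2\mu(U)$.
\end{lemma}

\begin{proof}
By Jensen's inequality, $\nu(U)-D(\nu\|\mu)=E_\nu\ln\big(e^{\mathbf 1_U}/\psi\big)\le\ln E_\nu\big(e^{\mathbf 1_U}/\psi\big)\le\ln E_\mu e^{\mathbf 1_U}=\ln\big(1+(e-1)\mu(U)\big)\le2\mu(U)$.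
\end{proof}

Every information bound in this paper is an instance of the next lemma: a first-moment bound under the original measure, which is a product, becomes a logarithmic bound under the conditioned measure, which is not.

\begin{lemma}[Change of measure]\label{lem:change}
Let $\Omega\subseteq C$ be events with $P(\Omega)>0$, and let $Z$ be a positive random variable defined on $C$ with $E[\mathbf 1_CZ]\le1$. Then $E[\ln Z\mid\Omega]\le\ln\frac1{P(\Omega)}$.
\end{lemma}

\begin{proof}
$E[Z\mid\Omega]=E[\mathbf 1_\Omega Z]/P(\Omega)\le1/P(\Omega)$, and Jensen's inequality gives $E[\ln Z\mid\Omega]\le\ln E[Z\mid\Omega]$.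
\end{proof}

\section{One fallback: the bound $t\ell/\sqrt\epsilon$}\label{sec:sqrt}

Let $G$ be a product game with $\mathrm{val}(G)\le1-\epsilon$. Fix deterministic strategies $f,g$ for $G^n$, let $P$ be the law of $(\mathbf x,\mathbf y)\sim\mu^n\otimes\mu'^n$, and put $a_j=f_j(\mathbf x)$, $b_j=g_j(\mathbf y)$. For $S\subseteq[n]$ let $W_S$ be the event of winning all coordinates in $S$.

\subsection{Records}

Fix $S$ with $|S|=k<n$ and $P(W_S)>0$, and put
\[
W=W_S,\qquad Q=P(\cdot\mid W),\qquad\Delta=\ln\frac1{P(W)},\qquad M=k\ell\ln2+\Delta .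
\]
Under $Q$ the tuples $\mathbf x$ and $\mathbf y$ are correlated, so players who do not communicate cannot sample them directly. To remove the correlation we fix all that $W$ depends on. The \emph{records} of Alice and Bob are $R=(x_S,a_S)$ and $R'=(y_S,b_S)$, where $x_S=(x_j)_{j\in S}$ and so on. Under $P$ the pairs $(\mathbf x,R)$ and $(\mathbf y,R')$ are independent, and $W$ is determined by $(R,R')$. Therefore, under $Q$ and given $(R,R')=(r,r')$, the tuples $\mathbf x$ and $\mathbf y$ are independent with laws $P(\mathbf x\in\cdot\mid R=r)$ and $P(\mathbf y\in\cdot\mid R'=r')$. For $i\notin S$ put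
\[
\nu_{i,r}=P(x_i=\cdot\mid R=r),\qquad \nu'_{i,r'}=P(y_i=\cdot\mid R'=r'),
\]
and write $Q(r,x,r',y)$ for $Q(R=r,x_i=x,R'=r',y_i=y)$, with the same convention for marginal and conditional probabilities. Then
\begin{equation}\label{eq:factor}
Q(r,x,r',y)=Q(r,r')\,\nu_{i,r}(x)\,\nu'_{i,r'}(y).
\end{equation}
Let $\lambda_i(r,x,r',y)$ be the probability that $V(x,y,a,b)=0$ when $a\sim P(a_i=\cdot\mid R=r,x_i=x)$ and $b\sim P(b_i=\cdot\mid R'=r',y_i=y)$ are independent. By the conditional independence above,
\begin{equation}\label{eq:lambda}
\sum_{r,x,r',y}Q(r,x,r',y)\,\lambda_i(r,x,r',y)=P(\text{lose at }i\mid W).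
\end{equation}
We also need the law of a player's input given the record of the \emph{other} player:
\[
\sigma_{i,r'}=Q(x_i=\cdot\mid R'=r'),\qquad\sigma'_{i,r}=Q(y_i=\cdot\mid R=r).
\]
A player's own record costs $M$, while the other player's record costs only $\Delta$.

\begin{lemma}\label{lem:info}
With sums over $i\notin S$,
\[
\sum_iE_QD(\nu_{i,R}\|\mu)\le M,\qquad\sum_iE_QD(\sigma_{i,R'}\|\mu)\le\Delta ,
\]
and the same bounds hold for $D(\nu'_{i,R'}\|\mu')$ and $D(\sigma'_{i,R}\|\mu')$.
\end{lemma}

\begin{proof}
Exchanging the players exchanges the two pairs of bounds, so we prove the displayed ones.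

Let $r=(u,\alpha)$ be a value of $R$ and $w(r)=P(a_S=\alpha\mid x_S=u)>0$. Given $R=r$, the tuple $(x_i)_{i\notin S}$ has a product law conditioned on an event of probability $w(r)$, so $\sum_iD(\nu_{i,r}\|\mu)\le\ln\frac1{w(r)}$ by Lemma~\ref{lem:tensor}. The variable $Z=2^{-k\ell}/w(R)$ satisfies $E_PZ=\sum_uP(x_S=u)\sum_{\alpha:w(u,\alpha)>0}2^{-k\ell}\le1$, because $\alpha$ takes at most $2^{k\ell}$ values. Lemma~\ref{lem:change} gives $E_Q\ln\frac1{w(R)}\le k\ell\ln2+\Delta$.

Let $r'$ be a value of $R'$ with $w'(r')=P(W\mid R'=r')>0$. Under $P(\cdot\mid R'=r')$ the tuple $\mathbf x$ has law $\mu^n$, and $W$ becomes a condition on $\mathbf x$ alone. So under $Q(\cdot\mid R'=r')$ the tuple $\mathbf x$ has law $\mu^n$ conditioned on an event of probability $w'(r')$, and $\sum_iD(\sigma_{i,r'}\|\mu)\le\ln\frac1{w'(r')}$. The variable $Z=1/w'(R')$, defined on $W$, satisfies $E_P[\mathbf 1_WZ]=\sum_{r':w'(r')>0}P(R'=r')\le1$, and Lemma~\ref{lem:change} gives $E_Q\ln\frac1{w'(R')}\le\Delta$.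
\end{proof}

Call an input $x\in X$ \emph{regular} for $r$ if $\nu_{i,r}(x)\ge\frac12\mu(x)$, and call $y\in Y$ regular for $r'$ if $\nu'_{i,r'}(y)\ge\frac12\mu'(y)$. If the players of $G$ share a pair of records and both inputs are regular, then by \eqref{eq:factor} their situation is dominated by a constant multiple of $Q$. The problem is what to do with an irregular input.

\subsection{The idea in two coordinates}

\begin{example}\label{ex:square}
Let $U\subseteq X$ and $U'\subseteq Y$ with $\mu(U)=\mu'(U')=s\in(0,\frac13]$, let $\ell=1$, and let the players lose exactly if $a=b=1$ or $(x,y)\in U\times U'$. Then $\mathrm{val}(G)=1-s^2$, so $\epsilon=s^2$. In $G^2$ let $a_1=\mathbf 1[x_2\in U]$, $b_1=\mathbf 1[y_2\in U']$ and $a_2=b_2=0$. Take $S=\{1\}$ and $i=2$. The event $W$ says that neither $(x_1,y_1)$ nor $(x_2,y_2)$ lies in $U\times U'$. So $\Delta=2\ln\frac1{1-s^2}$ is of order $s^2$, and given $W$ coordinate $2$ is never lost: $\lambda_2=0$ on the support of $Q$.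

We have $Q(a_1=b_1=0)=\frac{(1-s)^2}{1-s^2}=\frac{1-s}{1+s}\ge\frac12$. Let the players share records $(r,r')$ with $a_1=b_1=0$. Then $\nu_{2,r}=\mu(\cdot\mid X\setminus U)$, with $D(\nu_{2,r}\|\mu)=\ln\frac1{1-s}$ of order $s$, and the irregular inputs are those in $U$ and $U'$. Counting every irregular input as lost bounds the loss by $2s$, which says nothing at the scale $\epsilon=s^2$.

Suppose that $x\in U$ and $y\notin U'$. Alice's input contradicts her record but not Bob's: if $b_1=0$ then $y_2\notin U'$, the event $W$ does not constrain $x_2$, and $\sigma_{2,r'}=\mu$. So Alice discards $r$ and draws a new record $\hat r=(\hat x_1,1)$ from $Q(R=\cdot\mid R'=r',x_2=x)$. The quadruple $(\hat r,x,r',y)$ lies in the support of $Q$, where $\lambda_2=0$, and Bob does not need to know that anything has changed. If $x\notin U$ and $y\in U'$, Bob does the same. There remains the case $(x,y)\in U\times U'$, of probability $s^2$. It has probability zero under $Q$, so no pair of records fits it, and it is exactly the set on which $G$ is lost.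
\end{example}

\subsection{The main lemma}

\begin{lemma}\label{lem:step}
With $S,k,\Delta,M$ as above, some $i\notin S$ satisfies
\[
P(\text{lose at }i\mid W_S)\ \ge\ \frac1{24}\left(\epsilon-\frac{112\Delta}{n-k}-\Big(\frac{112M}{n-k}\Big)^2\right).
\]
\end{lemma}

In Example~\ref{ex:square} the left side is $0$ and the whole loss $\epsilon$ comes from two irregular inputs, which is the case that produces the squared term.

\begin{proof}
\emph{Choice of the coordinate.} Among $n-k$ nonnegative numbers with sum at most $B$, fewer than $(n-k)/4$ exceed $4B/(n-k)$. Applying this to the four sums in Lemma~\ref{lem:info}, we find $i\notin S$ with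
\[
E_QD(\nu_{i,R}\|\mu),\ E_QD(\nu'_{i,R'}\|\mu')\le\frac{4M}{n-k},\qquad E_QD(\sigma_{i,R'}\|\mu),\ E_QD(\sigma'_{i,R}\|\mu')\le\frac{4\Delta}{n-k}.
\]
From now on the index $i$ is dropped.

\emph{Choice of the shared records.} The probability of two irregular inputs is bounded by a product of two divergences, and under $Q$ these are correlated, so bounds on their expectations do not bound the expected product. We therefore make both bounded. Let $\tau=16M/(n-k)$ and let $J$ be the event $\{D(\nu_R\|\mu)\le\tau,\ D(\nu'_{R'}\|\mu')\le\tau\}$. By Markov's inequality each condition fails with $Q$-probability at most $\frac14$ (if $M=0$, both divergences vanish $Q$-almost surely). So $Q(J)\ge\frac12$, and $Q_J=Q(\cdot\mid J)$ satisfies $Q_J(r,r')\le2Q(r,r')$, $Q_J(r)\le2Q(r)$ and $Q_J(r')\le2Q(r')$.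

\emph{The strategy for $G$.} The players share $(r,r')\sim Q_J$, independent of the inputs. On input $x$, Alice proceeds as follows.
\begin{enumerate}
\item If $x$ is regular for $r$, she sets $\hat r=r$.
\item Otherwise, if $\sigma_{r'}(x)\ge\frac12\mu(x)$, she \emph{redraws}: she samples $\hat r\sim Q(R=\cdot\mid R'=r',x_i=x)$.
\item Otherwise she \emph{gives up} and answers arbitrarily.
\end{enumerate}
In the first two cases $P(R=\hat r,x_i=x)>0$, and she answers $a\sim P(a_i=\cdot\mid R=\hat r,x_i=x)$. Bob follows the same rules with the roles of $(r,x)$ and $(r',y)$ exchanged. All sampling other than that of $(r,r')$ uses private randomness.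

\emph{The loss.} Let $\bar\lambda=P(\text{lose at }i\mid W)$. One of the following five events always occurs.

\emph{Both inputs are regular.} The probability of such a quadruple $(r,x,r',y)$ is
\[
Q_J(r,r')\mu(x)\mu'(y)\le2Q(r,r')\cdot2\nu_r(x)\cdot2\nu'_{r'}(y)=8\,Q(r,x,r',y)
\]
by \eqref{eq:factor}, and given the quadruple the players lose with probability $\lambda$. By \eqref{eq:lambda} this case contributes at most $8\bar\lambda$.

\emph{Alice redraws and $y$ is regular.} The answers depend on $(\hat r,x,r',y)$ and no longer on $r$. Summing over $r$, the probability that this case occurs with a given quadruple $(\hat r,x,r',y)$ is at most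
\[
Q_J(r')\mu(x)\mu'(y)\,Q(\hat r\mid r',x)\le2Q(r')\cdot2\sigma_{r'}(x)\cdot2\nu'_{r'}(y)\cdot Q(\hat r\mid r',x)=8\,Q(\hat r,x,r')\,\nu'_{r'}(y),
\]
and $Q(\hat r,x,r')\nu'_{r'}(y)=Q(\hat r,x,r',y)$ by \eqref{eq:factor}. Given the quadruple the players lose with probability $\lambda(\hat r,x,r',y)$, so the contribution is at most $8\bar\lambda$.

\emph{Bob redraws and $x$ is regular.} Exchanging the players in the previous case gives $8\bar\lambda$.

\emph{Both inputs are irregular.} For each $(r,r')\in J$, Lemma~\ref{lem:half} bounds the measure of each set of irregular inputs by $7\tau$. Since $x$ and $y$ are independent, the probability is at most $(7\tau)^2=(112M/(n-k))^2$.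

\emph{Some player gives up.} By Lemma~\ref{lem:half}, Alice gives up with probability at most $7E_{Q_J}D(\sigma_{R'}\|\mu)\le14E_QD(\sigma_{R'}\|\mu)\le56\Delta/(n-k)$, and the same bound holds for Bob.

The strategy loses with probability at least $\epsilon$, so $\epsilon\le24\bar\lambda+(112M/(n-k))^2+112\Delta/(n-k)$.
\end{proof}

\begin{remark}
Without redrawing, the same proof bounds the loss by $8\bar\lambda+14\tau$, and $14\tau\le\epsilon/2$ requires $n-k$ of order $M/\epsilon$; this is the route to $n=O(t\ell/\epsilon)$. Independence of the inputs is used in \eqref{eq:factor}, in Lemma~\ref{lem:info}, and in the case of two irregular inputs. The last use is the one that gains the square: if $x=y$ always and the two irregular sets coincide, both inputs are irregular as often as one is.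
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:sqrt}]
Suppose that $P(W_{[n]})>(1-\epsilon)^t$ for some $f,g$. Let $K=\lceil68t\rceil$, so $K\le69t\le n$. Let $S$ be any set with $|S|=k<K$. Since $P(W_S)\ge P(W_{[n]})$, inequality \eqref{eq:log} gives $\Delta\le1.4\epsilon t\le0.7t$, and therefore $M\le69\,t\ell\ln2+0.7t\le49\,t\ell$, as $69\ln2<48$. Also
\[
n-k\ge n-69t\ge(12000-69)\,\frac{t\ell}{\sqrt\epsilon}\ge224\cdot49\,\frac{t\ell}{\sqrt\epsilon},
\]
because $224\cdot49=10976$. Hence $112M/(n-k)\le\sqrt\epsilon/2$, and $112\Delta/(n-k)\le157\epsilon t/(10976\,t)\le\epsilon/4$. Lemma~\ref{lem:step} yields $i\notin S$ with $P(W_{S\cup\{i\}})\le(1-\frac\epsilon{48})P(W_S)$. Starting from $S=\emptyset$ and iterating $K$ times, we obtain a set $S$ with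
\[
P(W_S)\le e^{-\epsilon K/48}\le e^{-1.41\epsilon t}<(1-\epsilon)^t,
\]
where the last step is \eqref{eq:log}. This contradicts $P(W_S)\ge P(W_{[n]})>(1-\epsilon)^t$.
\end{proof}

\section{A hierarchy of fallbacks: the bound $t\ell\,(2+\log\log\frac1\epsilon)^6$}\label{sec:loglog}

In Lemma~\ref{lem:step} each player has two ways to play, and three of the four combinations are controlled. The fourth fails because Alice's new record fits the record $r'$ that Bob has just abandoned; the two new records need not satisfy $W$. To go further we want $L$ ways to play, called \emph{levels}, such that every level of Alice is compatible with every level of Bob, and such that a higher level distorts the input distribution less and so accepts most inputs that the lower levels reject.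

Compatibility is obtained from independent copies $\mathbf x^1,\dots,\mathbf x^L$ and $\mathbf y^1,\dots,\mathbf y^L$ of the input tuples, conditioned on all $L^2$ pairs winning; this multiplies the cost of winning by only $L^2$. Small distortion is obtained by revealing few answers. To keep the copies conditionally independent after checking that a pair $(\mathbf x^p,\mathbf y^q)$ wins a coordinate, it is enough to reveal \emph{one} of the two answers, and we reveal the one of lower level. Moreover the pair $(p,q)$ has to be checked only on inputs rejected by all levels below $p$ and below $q$, since it will be used only there. If levels below $p$ reject a fraction $O(\tau_{p-1})$ of the inputs, then a copy of level $p$ reveals its answer only when two independent inputs have both reached level $p$, that is, at rate $O(L\tau_{p-1}^2)$. Its distortion $\tau_p$ is then of order $\tau_{p-1}^2$, and the distortions decay doubly exponentially.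

\subsection{Parameters and copies}

Let $\epsilon,t,L,G,n$ be as in Theorem~\ref{thm:loglog}, and suppose that deterministic strategies $f,g$ win $G^n$ with probability $v>(1-\epsilon)^t$. Note that $L\ge2$. Put
\[
\Lambda=L^2\ln\frac1v,\qquad K=\lceil48L^4t\rceil\le49L^4t .
\]
Since $4001\cdot49<2\cdot10^5$, we have $n\ge4001L^2\ell K$. By \eqref{eq:log}, $\Lambda<1.4\,\epsilon tL^2\le\frac{1.4}{48}\,\epsilon K/L^2$. Thus
\begin{equation}\label{eq:param}
n-K\ge4000L^2\ell K,\qquad\Lambda\le\frac{1.4}{48}\,\frac{\epsilon K}{L^2}\le0.03\,\frac{\epsilon K}{L^2}.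
\end{equation}
The thresholds for the distortions are
\[
\tau_p=\max\big\{10^{-3\cdot2^{p-1}},\sqrt\epsilon/14\big\}\quad(1\le p\le L-1),\qquad\tau_L=\epsilon/56 .
\]
They start at $10^{-3}$ or above and are squared until they reach $\sqrt\epsilon/14$. We use the properties
\begin{equation}\label{eq:tau}
\tau_1\ge\dots\ge\tau_L,\qquad\tau_{p-1}^2\le\tau_p\ \text{ and }\ \epsilon\le196\,\tau_{p-1}^2\quad(2\le p\le L-1),\qquad\tau_{L-1}=\sqrt\epsilon/14 .
\end{equation}
The first and third are read off the definition, and the second holds because $\tau_{p-1}^2=\max\{10^{-3\cdot2^{p-1}},\epsilon/196\}$. The fourth is where the value of $L$ is used: $s=2^{L-2}$ satisfies $s\ge\log_2\frac1\epsilon\ge1$, so $\sqrt\epsilon/14\ge2^{-s/2}14^{-s}\ge10^{-3s}$.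

Let $\mathbf x^1,\dots,\mathbf x^L\sim\mu^n$, $\mathbf y^1,\dots,\mathbf y^L\sim\mu'^n$ and a uniform permutation $\pi$ of $[n]$ be independent, with joint law $P$. Let $\Omega$ be the event that all $L^2$ pairs $(\mathbf x^p,\mathbf y^q)$ win all $n$ coordinates under $f,g$. Let $d(\mathbf y)$ be the probability that $(\mathbf x,\mathbf y)$ wins all coordinates for $\mathbf x\sim\mu^n$, so $E\,d(\mathbf y)=v$, and let $d^*(\mathbf x^1,\dots,\mathbf x^L)$ be the probability that $\mathbf y\sim\mu'^n$ wins with every $\mathbf x^p$, so $E\,d^*=E\,d(\mathbf y)^L$. Jensen's inequality, used twice, gives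
\[
P(\Omega)=E\,(d^*)^L\ge\big(E\,d(\mathbf y)^L\big)^L\ge v^{L^2}.
\]
Let $P_*=P(\cdot\mid\Omega)$ with expectation $E_*$. Lemma~\ref{lem:change} becomes:
\begin{equation}\label{eq:star}
\text{if }\ \Omega\subseteq C,\ Z>0\text{ on }C\ \text{ and }\ E[\mathbf 1_CZ]\le1,\qquad\text{then }\ E_*\ln Z\le\Lambda .
\end{equation}

\subsection{The revealing process}

The process visits the coordinates $\pi(1),\dots,\pi(K)$, reveals data and performs checks; it stops when a check fails. By recursion on $j=0,\dots,K$ we define an event $C_j$ (all checks in the first $j$ steps passed), a random variable $h_j$ on $C_j$ (the \emph{history}, the list of all data revealed so far), and for each value $h$ of $h_j$ sets $A_p(h)\subseteq X^n$ and $B_q(h)\subseteq Y^n$ such that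
\begin{equation}\label{eq:rect}
C_j\cap\{h_j=h\}=\{\pi(1),\dots,\pi(j)\text{ are as listed in }h\}\cap\bigcap_{p}\{\mathbf x^p\in A_p(h)\}\cap\bigcap_q\{\mathbf y^q\in B_q(h)\}.
\end{equation}
For $j=0$, the event $C_0$ is the whole space, $h_0$ is empty, $A_p=X^n$ and $B_q=Y^n$.

Suppose that time $j<K$ has been defined. Let $h$ be a value of $h_j$, let $S(h)$ be the set of the $j$ coordinates listed in $h$, and let $i\notin S(h)$. Every point of the probability space has positive mass, so the law
\[
P_{h,i}=P\big(\cdot\mid C_j,\ h_j=h,\ \pi(j+1)=i\big)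
\]
is defined. By \eqref{eq:rect} the conditioning event is a product, so under $P_{h,i}$ the $2L$ copies are independent, with $\mathbf x^p\sim\mu^n(\cdot\mid A_p(h))$ and $\mathbf y^q\sim\mu'^n(\cdot\mid B_q(h))$. Let $\nu_{p,i}$ be the law of $x^p_i$, let $\psi_{p,i}=\nu_{p,i}/\mu$ and $D_{p,i}=D(\nu_{p,i}\|\mu)$, and define the nested sets
\[
X_{1,i}=X,\qquad X_{p+1,i}=\{x\in X_{p,i}:\psi_{p,i}(x)<\tfrac12\}\quad(1\le p\le L).
\]
So $X_{p,i}$ consists of the inputs rejected by all levels below $p$. Define $\nu'_{q,i},\psi'_{q,i},D'_{q,i},Y_{q,i}$ in the same way from $y^q_i$ and $\mu'$. All these objects are functions of $(h,i)$. The coordinate $i$ is \emph{typical} at $h$ if $D_{p,i}\le\tau_p$ and $D'_{p,i}\le\tau_p$ for all $p\in[L]$. For typical $i$, Lemma~\ref{lem:half} gives the first bound below, and Lemma~\ref{lem:small} with $\tau_p\le\tau_{p-1}$ gives the second: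
\begin{equation}\label{eq:sizes}
\mu(X_{p+1,i})\le7\tau_p\ \ (1\le p\le L),\qquad\nu_{p,i}(X_{p,i})\le\tau_p+14\tau_{p-1}\le15\tau_{p-1}\ \ (2\le p\le L).
\end{equation}
The same bounds hold for $\mu'(Y_{p+1,i})$ and $\nu'_{p,i}(Y_{p,i})$.

\emph{Step $j+1$, on $C_j$.} Let $h=h_j$ and $i=\pi(j+1)$. Reveal $i$ and the inputs $\xi^p=x^p_i$, $\eta^q=y^q_i$ for all $p,q\in[L]$. If $i$ is typical at $h$, call a pair $(p,q)\ne(L,L)$ \emph{active} when $\xi^p\in X_{p,i}$ and $\eta^q\in Y_{q,i}$; if $i$ is not typical, no pair is active. Then:
\begin{itemize}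
\item reveal $a^p=f_i(\mathbf x^p)$ for every $p$ such that some pair $(p,q)$ with $p\le q$ is active;
\item reveal $b^q=g_i(\mathbf y^q)$ for every $q$ such that some pair $(p,q)$ with $p>q$ is active;
\item \emph{check} that $(\mathbf x^p,\mathbf y^q)$ wins coordinate $i$ for every active pair $(p,q)$.
\end{itemize}
The event $C_{j+1}$ is $C_j$ together with the success of the check, and $h_{j+1}$ is $h_j$ together with the data revealed in this step.

A value $h^+$ of $h_{j+1}$ determines $h$, $i$, the inputs $\xi^p,\eta^q$, hence the active pairs, and the revealed answers. Let $A_p(h^+)$ be the set of $\mathbf x\in A_p(h)$ such that $x_i=\xi^p$, $f_i(\mathbf x)=a^p$ if $a^p$ was revealed, and $V(\xi^p,\eta^q,f_i(\mathbf x),b^q)=1$ for all active $(p,q)$ with $p>q$. Let $B_q(h^+)$ be the set of $\mathbf y\in B_q(h)$ such that $y_i=\eta^q$, $g_i(\mathbf y)=b^q$ if $b^q$ was revealed, and $V(\xi^p,\eta^q,a^p,g_i(\mathbf y))=1$ for all active $(p,q)$ with $p\le q$. Each revealed datum and each checked pair appears as a condition in exactly one of these sets, so \eqref{eq:rect} holds at time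 $j+1$. This completes the recursion.

Two facts follow from the rules. First, $\Omega\subseteq C_j$ for all $j$, so $h_j$ is defined $P_*$-almost surely and \eqref{eq:star} applies with $C=C_j$. Second, copies of level $L$ never reveal an answer: $a^L$ would need the excluded pair $(L,L)$, and $b^L$ would need $p>L$. For $L=2$ and a typical coordinate, the pair $(1,1)$ is always active, $a^1$ is revealed and the check is a condition on $\mathbf y^1$; the pair $(1,2)$, when active, is a condition on $\mathbf y^2$; the pair $(2,1)$, when active, reveals $b^1$ and is a condition on $\mathbf x^2$. These are the three controlled combinations of Lemma~\ref{lem:step}.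

Let $T_p(j)$ and $T'_q(j)$ be the numbers of answers of $\mathbf x^p$ and $\mathbf y^q$ revealed in the first $j$ steps; they are functions of $h_j$. All elements of $A_p(h)$ agree on $S(h)$ with the values $u$ recorded in $h$. Put $\delta_p(h)=\mu^n(A_p(h)\mid x_{S(h)}=u)>0$, and define $\delta'_q(h)$ from $B_q(h)$ in the same way. The coordinates outside $S(h)$ of $\mathbf x^p\sim\mu^n(\cdot\mid A_p(h))$ have a product law conditioned on an event of probability $\delta_p(h)$, so Lemma~\ref{lem:tensor} gives
\begin{equation}\label{eq:delta}
\sum_{i\notin S(h)}D_{p,i}\le\ln\frac1{\delta_p(h)},\qquad\sum_{i\notin S(h)}D'_{q,i}\le\ln\frac1{\delta'_q(h)} .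
\end{equation}

\subsection{Four estimates under $P_*$}

We want a history $h$ and a typical coordinate $i$ at which the check rarely fails under $P_{h,i}$. The process is easy to analyze under $P$, one step at a time, but it runs to the end under $P_*$. The first three estimates exhibit a quantity whose expectation under $P$, restricted to $C_j$, does not increase with $j$, and transfer it by \eqref{eq:star}.

On $C_{j}$ let $\phi_{j+1}=P_{h,i}(\text{the check in step }j+1\text{ fails})$ with $h=h_j$, $i=\pi(j+1)$.

\begin{lemma}[Checks rarely fail]\label{lem:A}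
$E_*\sum_{s=1}^K\phi_s\le\Lambda$.
\end{lemma}

\begin{proof}
On $C_s$ we have $\phi_s<1$, since a point of $C_s$ has positive mass and passes the check. Let $Z_j=\prod_{s\le j}(1-\phi_s)^{-1}$ on $C_j$. Under $P_{h,i}$ the factors $\phi_1,\dots,\phi_{j+1}$ are constants and $C_{j+1}$ has probability $1-\phi_{j+1}$, so the expectation of $\mathbf 1_{C_{j+1}}Z_{j+1}$ is $Z_j$ if $\phi_{j+1}<1$ and $0$ otherwise. Hence $E[\mathbf 1_{C_K}Z_K]\le E[Z_0]=1$. Now use \eqref{eq:star} and $\ln\frac1{1-\phi}\ge\phi$.
\end{proof}

The next lemma is the analogue of Lemma~\ref{lem:info}: a copy pays $\ell\ln2$ for each answer that it reveals, and the conditions imposed on it by the checks cost only $\Lambda$ in total.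

\begin{lemma}[Information is paid by revealed answers]\label{lem:B}
For all $p\in[L]$ and $j\le K$,
\[
E_*\ln\frac1{\delta_p(h_j)}\le(\ell\ln2)\,E_*T_p(j)+\Lambda,\qquad E_*\ln\frac1{\delta'_p(h_j)}\le(\ell\ln2)\,E_*T'_p(j)+\Lambda .
\]
\end{lemma}

\begin{proof}
Let $Z_j=2^{-\ell T_p(j)}/\delta_p(h_j)$ on $C_j$, so $Z_0=1$. By \eqref{eq:star} it suffices to show that $E[\mathbf 1_{C_j}Z_j]$ does not increase. Work under $P_{h,i}$ and condition further on all copies other than $\mathbf x^p$; the law of $\mathbf x^p$ is still $\mu^n(\cdot\mid A_p(h))$. The value $\xi$ of $x^p_i$ now determines the active pairs. So it determines the indicator $\iota(\xi)\in\{0,1\}$ that $a^p$ is revealed, and the set $H_\xi\subseteq X^n$ of tuples $\mathbf x$ with $V(\xi,\eta^q,f_i(\mathbf x),b^q)=1$ for all active $(p,q)$ with $p>q$. Let the \emph{outcome} $o$ be the value of $a^p$ if $\iota(\xi)=1$ and a dummy symbol if $\iota(\xi)=0$; there are at most $2^{\ell \iota(\xi)}$ outcomes. Let $\theta(\xi,o)$ be the probability that $\mathbf x^p\in H_\xi$ and the outcome is $o$, given $\mathbf x^p\in A_p(h)$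 and $x^p_i=\xi$. On the event that $C_{j+1}$ holds with input $\xi$ and outcome $o$, the definition of $A_p(h_{j+1})$ gives $\mu^n(A_p(h_{j+1}))=\mu^n(A_p(h))\,\nu_{p,i}(\xi)\,\theta(\xi,o)$. Passing from $S(h)$ to $S(h)\cup\{i\}$ multiplies the probability of the recorded values by $\mu(\xi)$. Therefore
\[
\delta_p(h_{j+1})=\delta_p(h)\,\psi_{p,i}(\xi)\,\theta(\xi,o),\qquad Z_{j+1}=\frac{Z_j\,2^{-\ell \iota(\xi)}}{\psi_{p,i}(\xi)\,\theta(\xi,o)} .
\]
That event requires $\mathbf x^p\in H_\xi$, so its conditional probability is at most $\nu_{p,i}(\xi)\theta(\xi,o)$. The conditional expectation of $\mathbf 1_{C_{j+1}}Z_{j+1}$ is thus at most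
\[
Z_j\sum_{\xi:\,\nu_{p,i}(\xi)>0}\frac{\nu_{p,i}(\xi)}{\psi_{p,i}(\xi)}\sum_{o:\,\theta(\xi,o)>0}2^{-\ell \iota(\xi)}\le Z_j\sum_\xi\mu(\xi)=Z_j .
\]
For $\mathbf y^q$ the same computation applies, with $H_\eta$ the set of $\mathbf y$ satisfying $V(\xi^p,\eta,a^p,g_i(\mathbf y))=1$ for all active $(p,q)$ with $p\le q$.
\end{proof}

\begin{lemma}[Higher levels rarely reveal]\label{lem:C}
For $j\le K$ we have $T_1(j),T_1'(j)\le K$ and $T_L(j)=T'_L(j)=0$. For $2\le p\le L-1$ and $\rho_p=225L\tau_{p-1}^2$,
\[
E_*T_p(j)\le2\rho_pK+\Lambda,\qquad E_*T'_p(j)\le2\rho_pK+\Lambda .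
\]
\end{lemma}

\begin{proof}
At most one answer per copy is revealed in each step, and level $L$ was treated above. Let $2\le p\le L-1$ and work under $P_{h,i}$. If $i$ is not typical, no answer is revealed; this is the reason for skipping atypical coordinates. If $i$ is typical, then for $p',q'\ge p$ the independence of the copies, \eqref{eq:sizes} and the monotonicity of the thresholds give
\[
P_{h,i}\big((p',q')\text{ is active}\big)\le\nu_{p',i}(X_{p',i})\,\nu'_{q',i}(Y_{q',i})\le15\tau_{p'-1}\cdot15\tau_{q'-1}\le225\tau_{p-1}^2 .
\]
The answer $a^p$ is revealed only if some $(p,q')$ with $q'\ge p$ is active, and $b^p$ only if some $(p',p)$ with $p'>p$ is active. By a union bound over at most $L$ pairs, each is revealed with probability at most $\rho_p$. Let $I$ be the indicator that $a^p$ is revealed in step $j+1$ and let $Z_j=e^{T_p(j)-2\rho_pj}$. Under $P_{h,i}$ the expectation of $\mathbf 1_{C_{j+1}}Z_{j+1}$ is at most $Z_je^{-2\rho_p}E_{h,i}e^I\le Z_je^{-2\rho_p}(1+(e-1)\rho_p)\le Z_j$. So $E[\mathbf 1_{C_j}Z_j]\le1$, and \eqref{eq:star} gives $E_*T_p(j)\le2\rho_pj+\Lambda$. The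 proof for $T'_p$ uses the indicator for $b^p$.
\end{proof}

\begin{lemma}[Most steps are typical]\label{lem:D}
For each $j<K$, the coordinate $\pi(j+1)$ is atypical at $h_j$ with $P_*$-probability at most $\frac14$.
\end{lemma}

\begin{proof}
The event $\Omega$ depends only on the copies, so under $P_*$ the permutation $\pi$ is still uniform and independent of them. (This is why we condition on $\Omega$ and not on $C_K$, which depends on $\pi$.) The history $h_j$ is a function of the copies and of $\pi(1),\dots,\pi(j)$, and given these $\pi(j+1)$ is uniform outside $S(h_j)$. By \eqref{eq:delta} and \eqref{eq:param},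
\[
E_*D_{p,\pi(j+1)}\le\beta_p:=\frac{E_*\ln(1/\delta_p(h_j))}{4000L^2\ell K}.
\]
We claim that $8L\beta_p\le\tau_p$ for all $p\in[L]$, using Lemmas~\ref{lem:B} and~\ref{lem:C}.

\emph{Level $p=1$.} By \eqref{eq:param}, $\Lambda\le0.004K$, so $E_*\ln\frac1{\delta_1}\le\ell K\ln2+\Lambda\le\ell K$ and $8L\beta_1\le\frac1{500L}\le10^{-3}\le\tau_1$.

\emph{Levels $2\le p\le L-1$.} We have
\[
E_*\ln\frac1{\delta_p}\le(\ell\ln2)(2\rho_pK+\Lambda)+\Lambda\le1.4\,\ell\rho_pK+1.7\,\ell\Lambda\le\ell K\Big(315L\tau_{p-1}^2+\frac{0.06\,\epsilon}{L^2}\Big).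
\]
By \eqref{eq:tau}, $0.06\,\epsilon/L^2\le12\tau_{p-1}^2/L^2\le5L\tau_{p-1}^2$. So $E_*\ln\frac1{\delta_p}\le320\,\ell KL\tau_{p-1}^2$ and $8L\beta_p\le\frac{2560}{4000}\tau_{p-1}^2\le\tau_p$.

\emph{Level $p=L$.} No answer is revealed, so $E_*\ln\frac1{\delta_L}\le\Lambda\le0.03\,\epsilon K$ and $8L\beta_L\le0.24\,\epsilon/4000\le\epsilon/56=\tau_L$.

Lemmas~\ref{lem:B} and~\ref{lem:C} give the same bounds for Bob's copies, so the claim holds for them too. By Markov's inequality each of the $2L$ conditions of typicality fails with $P_*$-probability at most $\frac1{8L}$.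
\end{proof}

\subsection{The strategy for $G$}

\begin{proof}[Proof of Theorem~\ref{thm:loglog}]
By Lemma~\ref{lem:A} there is $j<K$ with $E_*\phi_{j+1}\le\Lambda/K$, and by Markov's inequality $\phi_{j+1}\le2\Lambda/K$ with $P_*$-probability at least $\frac12$ (with probability $1$ if $\Lambda=0$). By Lemma~\ref{lem:D} there are a value $h$ of $h_j$ and a coordinate $i$ typical at $h$ such that $\phi:=P_{h,i}(\text{the check fails})\le2\Lambda/K$. Fix them.

An input $x\in X$ \emph{has level} $p\in[L]$ if $x\in X_{p,i}\setminus X_{p+1,i}$, that is, if $p$ is the least index with $\psi_{p,i}(x)\ge\frac12$; inputs in $X_{L+1,i}$ have no level. On an input $x$ of level $p$, Alice samples $\mathbf x\sim\mu^n(\cdot\mid A_p(h),\,x_i=x)$, which is defined since $\nu_{p,i}(x)>0$, and answers $f_i(\mathbf x)$. On an input without level she answers arbitrarily. Bob does the same with the sets $Y_{q,i}$, $B_q(h)$ and $g_i$, using independent private randomness.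

Let $(p,q)\ne(L,L)$. On inputs $x,y$ of levels $p,q$ the sampled tuples are distributed as $(\mathbf x^p,\mathbf y^q)$ under $P_{h,i}$ given $x^p_i=x$, $y^q_i=y$, and $\mu(x)\mu'(y)\le4\nu_{p,i}(x)\nu'_{q,i}(y)=4P_{h,i}(x^p_i=x,y^q_i=y)$. Such inputs lie in $X_{p,i}\times Y_{q,i}$, so this pair of levels contributes to the loss at most
\[
4P_{h,i}\big(\xi^p\in X_{p,i},\ \eta^q\in Y_{q,i},\ (\mathbf x^p,\mathbf y^q)\text{ loses coordinate }i\big)\le4\phi ,
\]
because $i$ is typical and the event on the left says that an active pair loses. By \eqref{eq:sizes}, the levels $(L,L)$ contribute at most $\mu(X_{L,i})\mu'(Y_{L,i})\le49\tau_{L-1}^2$, and the inputs without level contribute at most $\mu(X_{L+1,i})+\mu'(Y_{L+1,i})\le14\tau_L$. With \eqref{eq:param} and \eqref{eq:tau}, the total loss is at most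
\[
4L^2\cdot\frac{2\Lambda}K+49\tau_{L-1}^2+14\tau_L\le\frac{11.2}{48}\,\epsilon+\frac\epsilon4+\frac\epsilon4<\epsilon ,
\]
which contradicts $\mathrm{val}(G)\le1-\epsilon$.
\end{proof}

The power $L^6$ has three sources: $L^2$ from the cost $\Lambda$ of making all pairs of copies win, $L^2$ from summing over pairs of levels in the last display (these two fix $K$), and $L^2$ from the union bounds in Lemmas~\ref{lem:C} and~\ref{lem:D} (these fix $n/K$).

\section{Games that need $t\ell/\log(\ell/\epsilon)$ repetitions}\label{sec:lower}

The game is of Feige--Verbitsky type. Each player must answer a word of length $N$ that contains the player's input, and a random fraction of the pairs of words is forbidden. In a single game a word serves at most $N$ inputs, so the players use many pairs of words and cannot avoid the forbidden ones. In $G^N$ each player can use the input tuple itself as the word in every coordinate, and the risk is taken once for $N$ coordinates.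

We use the multiplicative Chernoff bound in the following form: if $Z_1,Z_2,\dots$ are finitely many independent variables with values in $[0,1]$ and $\kappa=E\sum_sZ_s$, then $\Pr(\sum_sZ_s\le\kappa/2)\le e^{-\kappa/8}$. Indeed, convexity and $e^{-1/2}\le\frac58$ give $e^{-z/2}\le1-\frac38z$ on $[0,1]$, so $Ee^{-\sum Z_s/2}\le e^{-3\kappa/8}$, and Markov's inequality bounds the probability by $e^{\kappa/4-3\kappa/8}$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
\emph{The game.} Let $0<\epsilon\le\frac18$ and $\gamma=2\epsilon$, let $N\ge2$ be a power of two, and let $d$ be the least power of two with $d\ge(64N^3/\gamma)^2$. The inputs $x,y\in[d]$ are uniform and independent; we identify $[d]$ with $\{0,1\}^{m}$, $m=\log_2d$. The answers are pairs $(i,u)\in[N]\times[d]^N$, identified with strings of length $\ell=\log_2N+N\log_2d$. For a set $\mathcal F\subseteq[d]^N\times[d]^N$ let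
\[
V\big(x,y,(i,u),(j,w)\big)=1\iff u_i=x,\ \ w_j=y,\ \ (u,w)\notin\mathcal F .
\]
Choose $\mathcal F$ at random, including each pair independently with probability $\gamma$.

\emph{The single game.} An answer with $u_i\ne x$ or $w_j\ne y$ always loses, so replacing it by one that satisfies the constraint does not decrease the winning probability. We may therefore assume that $f(x)=(i(x),u(x))$ with $u(x)_{i(x)}=x$ and $g(y)=(j(y),w(y))$ with $w(y)_{j(y)}=y$. Let $\omega(\alpha)$ be the number of $x$ with $u(x)=\alpha$ and $\omega'(\beta)$ the number of $y$ with $w(y)=\beta$. Each $x$ with $u(x)=\alpha$ is an entry of $\alpha$, so $\omega\le N$, and $\omega'\le N$ for the same reason. The loss depends only on the maps $u,w$ and equals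
\[
\sum_{(\alpha,\beta)}\frac{\omega(\alpha)\,\omega'(\beta)}{d^2}\,\mathbf 1[(\alpha,\beta)\in\mathcal F].
\]
For fixed $u,w$ this is a sum of independent terms in $[0,N^2/d^2]$ with mean $\gamma$. After scaling by $d^2/N^2$, the Chernoff bound shows that it is at most $\gamma/2$ with probability at most $\exp(-\gamma d^2/(8N^2))$. Here $d$ must be large compared with $N$: if $d\le N$, one word could list all inputs, and a single pair of such words outside $\mathcal F$ would win always. With our choice $\gamma\sqrt d\ge64N^3$, and $\ln d\le\sqrt d$, so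
\[
\frac{\gamma d^2}{8N^2}\ge8Nd\sqrt d\ge8Nd\ln d .
\]
There are at most $d^{2Nd}$ pairs of maps $(u,w)$, so with probability at least $1-d^{-6Nd}>\frac12$ every strategy loses with probability more than $\gamma/2=\epsilon$. By Markov's inequality, $|\mathcal F|\le2\gamma d^{2N}$ with probability at least $\frac12$. Fix $\mathcal F$ with both properties. Then $\mathrm{val}(G)\le1-\epsilon$.

\emph{The repeated game.} In coordinate $i$ of $G^N$ let the players answer $(i,\mathbf x)$ and $(i,\mathbf y)$. They win all coordinates if and only if $(\mathbf x,\mathbf y)\notin\mathcal F$. With \eqref{eq:basic},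
\[
\mathrm{val}(G)\ge\mathrm{val}(G^N)\ge1-2\gamma=1-4\epsilon\ge\tfrac12 .
\]
By \eqref{eq:log}, applied with $s=4\epsilon\le\frac12$ and with $s=\epsilon$, we have $\ln\frac1{1-4\epsilon}\le(8\ln2)\,\epsilon<6\epsilon\le6\ln\frac1{1-\epsilon}$, that is, $1-4\epsilon>(1-\epsilon)^6$. Let $t\ge6$ be an integer and $k=\lfloor t/6\rfloor$, so $k\ge t/12$. For $n\le Nk$, \eqref{eq:basic} gives
\[
\mathrm{val}(G^n)\ge\mathrm{val}(G^{Nk})\ge(1-4\epsilon)^k>(1-\epsilon)^{6k}\ge(1-\epsilon)^t .
\]

\emph{Parameters.} Since $d<2(64N^3/\gamma)^2$,
\[
\log_2d\le13+6\log_2N+2\log_2\frac1{2\epsilon}=11+6\log_2N+2\log_2\frac1\epsilon\le10\log_2\frac N\epsilon ,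
\]
where the last step holds because $4\log_2N+8\log_2\frac1\epsilon\ge4+24>11$. Hence $\ell\le11N\log_2(N/\epsilon)\le11N\log_2(\ell/\epsilon)$, using $\ell\ge N$, and so
\[
\frac{t\ell}{132\log_2(\ell/\epsilon)}\le\frac{Nt}{12}\le Nk .
\]
Letting $N\to\infty$ makes $\ell$ arbitrarily large.
\end{proof}

\begin{thebibliography}{9}
\bibitem{derand}
\emph{Derandomized Parallel Repetition Theorems For Free Games}, \texttt{http://www.wisdom.weizmann.ac.il/\%7Eronens/online\_papers/PID1202019.pdf}.
\end{thebibliography}
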